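# A smooth arc that no definable function, analytic off it, has as its zero set

Throughout, "analytic" means real analytic, "definable" means first-order definable with real parameters, and $\mathbb R_{\exp}=(\mathbb R,+,\cdot,\exp)$.

## 1. Bumps whose poles close in on the rationals

For $\nu\ge 1$ put
$$n_\nu=4^{4^{\nu-1}},\qquad N_\nu=n_\nu^2,\qquad m_\nu=\lceil e^{N_\nu}\rceil,\qquad \eta_\nu=N_\nu^{-m_\nu}.$$
So $n_1=4$, $n_2=256$, and in general $n_{\nu+1}=n_\nu^4$, $N_{\nu+1}=N_\nu^4$. The numbers $\eta_\nu$ are absurdly small: $m_1=\lceil e^{16}\rceil$ is almost nine million and $\eta_1=16^{-m_1}$.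

Let $(\tau_\nu)$ be a sequence in $\mathbb Q$ that takes every rational value infinitely often, with $|\tau_\nu|\le\nu$. (Take any sequence $(\sigma_\nu)$ hitting each rational infinitely often, and put $\tau_\nu=\sigma_\nu$ if $|\sigma_\nu|\le\nu$, $\tau_\nu=0$ otherwise.) Then $1+\tau_\nu^2\le 1+\nu^2\le n_\nu$. Put
$$T_\nu(t)=\frac{\eta_\nu}{1+n_\nu^2(t-\tau_\nu)^2}=\frac{\eta_\nu}{2}\Big[\frac1{1-in_\nu(t-\tau_\nu)}+\frac1{1+in_\nu(t-\tau_\nu)}\Big],\qquad H=\sum_{\nu\ge1}T_\nu .$$

Each $T_\nu$ is a bump of height $\eta_\nu$ and width about $1/n_\nu$ at $\tau_\nu$. As a function of a complex variable it has exactly two singularities, simple poles at $\tau_\nu\pm i/n_\nu$. For a fixed rational $\tau$, the poles of the bumps centered at $\tau$ approach $\tau$. Two features pull in opposite directions: the heights $\eta_\nu$ are so small that $H$ will lie in a quasianalytic class, and yet the poles will make $H$ nowhere analytic.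

**Lemma 1.** For all $\nu\ge1$ and $j,p\ge0$,
$$T_\nu^{(j)}(t)=\tfrac{\eta_\nu}2\,j!\,n_\nu^j\big[i^j(1-in_\nu(t-\tau_\nu))^{-j-1}+(-i)^j(1+in_\nu(t-\tau_\nu))^{-j-1}\big],\tag{1}$$
$$|T_\nu^{(j)}(t)|\le \eta_\nu\, j!\,n_\nu^j\quad(t\in\mathbb R),\tag{2}$$
$$|T_\nu^{(j)}(t)|\le 2^{j+1}j!\,\eta_\nu n_\nu^j\quad\text{for complex } t \text{ with }|\operatorname{Im}t|\le \tfrac1{2n_\nu},\tag{3}$$
$$\sum_\nu\eta_\nu N_\nu^p\le 2(\log(p+e))^p.\tag{4}$$

Proof. Formula (1) is differentiation of $(1\mp in_\nu(t-\tau_\nu))^{-1}$. For real $t$ we have $|1\mp in_\nu(t-\tau_\nu)|\ge1$, which gives (2). In general $|1\mp in_\nu(t-\tau_\nu)|\ge\operatorname{Re}(\cdots)\ge1-n_\nu|\operatorname{Im}t|$, which is $\ge\frac12$ in the strip of (3). For (4), split the sum. If $p<m_\nu$, then $\eta_\nu N_\nu^p=N_\nu^{p-m_\nu}\le N_\nu^{-1}$, and $\sum_\nu N_\nu^{-1}\le1\le(\log(p+e))^p$. If $p\ge m_\nu$, then $e^{N_\nu}\le m_\nu\le p$, so $N_\nu\le\log(p+e)$ and $\eta_\nu N_\nu^p\le\eta_\nu(\log(p+e))^p$; and $\sum_\nu\eta_\nu\le1$. $\square$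

**Proposition 2.** Let $M_p=p!\,(\log(p+e))^p$. Then $H$ is $C^\infty$ on $\mathbb R$ with $|H^{(p)}|\le2M_p$ for all $p$, and $H$ is analytic at no point of $\mathbb R$.

Proof. By (2), (4) and $n_\nu\le N_\nu$, we have $\sum_\nu|T_\nu^{(p)}|\le p!\sum_\nu\eta_\nu N_\nu^p\le2M_p$ on $\mathbb R$, with uniform convergence. This is the first claim.

For the second, let $\tau\in\mathbb Q$, let $\nu$ be an index $\geq 2$ with $\tau_\nu=\tau$, and put $p=4m_\nu$. Since $4\mid p$, formula (1) gives
$$T_\nu^{(p)}(\tau)=p!\,\eta_\nu n_\nu^p=p!\,n_\nu^{-2m_\nu+4m_\nu}=p!\,n_\nu^{p/2}.$$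
For $\mu<\nu$ we have $n_\mu\le n_{\nu-1}=n_\nu^{1/4}$. For $\mu>\nu$ we have $p=4m_\nu<m_\mu$, so $\eta_\mu n_\mu^p\le N_\mu^{p-m_\mu}\le N_\mu^{-1}$. Hence
$$T_\nu^{(p)}(\tau)=p!\,n_\nu^{p/2},\qquad \sum_{\mu\ne\nu}\sup_{\mathbb R}|T_\mu^{(p)}|\le p!\,\big(n_\nu^{p/4}+1\big).\tag{5}$$
So $|H^{(p)}(\tau)|\ge\frac12\,p!\,(n_\nu^{1/2})^p$ for all large $\nu$ with $\tau_\nu=\tau$. If $H$ were analytic at $\tau$ we would have $|H^{(p)}(\tau)|\le p!\,C^{p+1}$ for some $C$ and all $p$; but $n_\nu^{1/2}\to\infty$. So $H$ is not analytic at any rational. The set of points of analyticity is open and $\mathbb Q$ is dense, so $H$ is nowhere analytic. $\square$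

Write $X_H=\{(t,H(t)):t\in\mathbb R\}$ for the graph. It is the counterexample to the question below.

## 2. Whitney functions inside a structure

Whitney's theorem says: if $X\subseteq\mathbb R^n$ is closed, there is a $C^\infty$ function $f:\mathbb R^n\to\mathbb R$ with $f^{-1}(0)=X$ that is analytic on $\mathbb R^n\setminus X$. Can such an $f$ be defined from $X$? To make sense of this, adjoin $X$ as an $n$-ary relation to the real exponential field and consider the structure $(\mathbb R,+,\cdot,\exp,X)$. For example, the function $p\mapsto\operatorname{dist}(p,X)$ is definable there, since infima and square roots are first-order expressible. The order needs no mention: $x<y$ iff $y-x=u^2$ for some $u\ne0$. The question, posed in connection with the paper "Zero Sets of Smooth Functions in the Pfaffian Closure of an O-Minimal Structure", is whether for every closed $X$, definable in an o-minimal structure or not, there is a smooth $f$ with $f^{-1}(0)=X$, analytic off $X$, and definable in $(\mathbb R,+,\cdot,\exp,X)$.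

The answer is yes for $n=1$ and no for every $n\ge2$.

**Theorem A.** If $X\subseteq\mathbb R$ is closed, there is a $C^\infty$ function $f:\mathbb R\to\mathbb R$, definable in $(\mathbb R,+,\cdot,\exp,X)$, with $f^{-1}(0)=X$ and $f$ analytic off $X$.

**Theorem B.** There is a $C^\infty$ function $H:\mathbb R\to\mathbb R$ such that, with $X_H=\{(t,H(t)):t\in\mathbb R\}$:

1. $(\mathbb R,+,\cdot,\exp,X_H)$ is o-minimal.
2. For every open disc $W\subseteq\mathbb R^2$ meeting $X_H$ there is no continuous $f:W\to\mathbb R$ definable in $(\mathbb R,+,\cdot,\exp,X_H)$ with $f^{-1}(0)=X_H\cap W$ and $f$ analytic on $W\setminus X_H$.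

**Corollary.** Let $n\ge2$ and $X=\{(t,H(t)):0\le t\le 1\}\times\{0\}^{n-2}\subseteq\mathbb R^n$. Then $X$ is a compact $C^\infty$ arc, $(\mathbb R,+,\cdot,\exp,X)$ is o-minimal, and there is no continuous (a fortiori no smooth) $f:\mathbb R^n\to\mathbb R$ definable in $(\mathbb R,+,\cdot,\exp,X)$ with $f^{-1}(0)=X$ and $f$ analytic off $X$.

Proof from Theorem B. The set $X$ is definable in $(\mathbb R,+,\cdot,\exp,X_H)$. So $(\mathbb R,+,\cdot,\exp,X)$ is a reduct of an o-minimal structure, hence o-minimal, and any such $f$ is definable in $(\mathbb R,+,\cdot,\exp,X_H)$. Restrict $f(\cdot,\cdot,0,\dots,0)$ to a disc $W$ around $(\frac12,H(\frac12))$ so small that $W$ lies over $[0,1]$. There its zero set is $X_H\cap W$ and it is analytic off $X_H$. This contradicts Theorem B(2). $\square$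

The function $H$ is the one of Section 1. Theorem B(2) will follow from a statement about all analytic functions that are definable with the help of $H$.

**Theorem C.** Let $H$ be as constructed in Section 1. Let $U\subseteq\mathbb R^n$ be open, let $f:U\to\mathbb R$ be analytic, and let $U,f$ be definable in $(\mathbb R,+,\cdot,\exp,X_H)$. Then there is an $\mathbb R_{\exp}$-definable $V\subseteq\mathbb R^{n}\times\mathbb R$ with all fibres $V_p$ finite, such that $f(p)\in V_p$ for all $p$ in a dense subset of $U$.

In words: up to a finite ambiguity, an analytic definable function does not need $H$.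

Let us recall the vocabulary. A structure expanding the ordered field $\mathbb R$ (or any ordered field) is o-minimal if every definable subset of the line is a finite union of points and intervals. We use freely the standard consequences: cell decomposition (also into $C^1$ cells), the dimension theory of definable sets, definable choice, the monotonicity theorem, and the fact that o-minimality passes to elementarily equivalent structures. The real field is o-minimal; a structure defining $\sin$ on $\mathbb R$ is not, since $\pi\mathbb Z$ is neither finite nor contains an interval.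

**Fact 1** (van den Dries–Macintyre–Marker; van den Dries–Miller, Israel J. Math. 85 (1994)). $\mathbb R_{\rm an,exp}$ is o-minimal with analytic cell decomposition. In particular $\mathbb R_{\exp}$ is o-minimal, and one-variable $\mathbb R_{\exp}$-definable functions are analytic off a finite set.

By Fact 1 and Proposition 2, no restriction $H|_I$ to an open interval $I$ is $\mathbb R_{\exp}$-definable. That is how the contradiction will be reached.

## 3. On the line the complement has only intervals

Try small cases. For $X=\{0\}$ both $x^2$ and $e^{-1/|x|}$ (set to $0$ at $0$) work. For $X=(-\infty,0]\cup[1,\infty)$ the function $e^{-1/x}e^{-1/(1-x)}$ on $(0,1)$, extended by $0$, works. In general, do this on every gap of $X$ at once.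

Proof of Theorem A. If $X=\emptyset$ take $f=1$. Let $X\ne\emptyset$. For $x\notin X$ put
$$a(x)=\sup(X\cap(-\infty,x)),\qquad b(x)=\inf(X\cap(x,\infty))\qquad\text{in }[-\infty,\infty],$$
so that $(a(x),b(x))$ is the component of $\mathbb R\setminus X$ containing $x$. Let $E(u)=e^{-1/u}$ for $0<u<\infty$ and $E(\infty)=1$. Define $f(x)=E(x-a(x))\,E(b(x)-x)$ off $X$, and $f=0$ on $X$. This is definable with zero set $X$. Since $a,b$ are constant on each component of $\mathbb R\setminus X$, it is analytic off $X$.

Smoothness at points of $X$: each $E^{(i)}(u)$ is a polynomial in $1/u$ times $e^{-1/u}$, so it is bounded on $(0,\infty)$ and $O(u^2)$ as $u\to0$. Hence $|E^{(i)}(u)|\le C_i\min(1,u^2)$ there. By Leibniz' rule $|f^{(k)}(x)|\le C_k'\operatorname{dist}(x,X)^2$ off $X$. (If one of $a,b$ is infinite, that factor is the constant $1$ and the other gives the bound; not both are infinite.) Let $f_k=f^{(k)}$ off $X$ and $f_k=0$ on $X$. For $x\in X$ and all $y$, $|f_k(y)-f_k(x)|=|f_k(y)|\le C_k'|y-x|^2$, so $f_k'(x)=0=f_{k+1}(x)$. Hence $f_k'=f_{k+1}$ everywhere,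 for all $k$, and $f=f_0$ is $C^\infty$. $\square$

## 4. In the plane the obvious formulas are not analytic off the curve

Two formulas suggest themselves for $X_H$.

The first is $(y-H(x))^2$. It is $C^\infty$, definable, and has zero set $X_H$. But if it were analytic near a point $(x_0,y_0)$ with $y_0\ne H(x_0)$, then so would be its square root $\pm(y-H(x))$, and $H$ would be analytic near $x_0$. So it is precisely analyticity off $X$ that is at stake.

The second copies Theorem A with the distance $\delta(p)=\operatorname{dist}(p,X_H)$, for instance $e^{-1/\delta(p)^2}$. On the line, distance to $X$ is piecewise linear on each gap. In the plane it is not analytic near any point off $X_H$. Indeed suppose $\delta^2$ is analytic on a ball $B$ disjoint from $X_H$. For $p\in B$ let $q$ be a nearest point of $X_H$. Then $\delta(p')^2\le|p'-q|^2$ with equality at $p'=p$, so the gradients at $p$ agree: $\nabla\delta^2(p)=2(p-q)$. Thus $q=p-\frac12\nabla\delta^2(p)=(a(p),H(a(p)))$ is an analytic function of $p$. If $a$ were constant on $B$, so would be $q$, and all of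 $B$ would lie on the normal line of $X_H$ at $q$, which is absurd. So $da\neq0$ somewhere, $a$ restricts to an analytic diffeomorphism from a segment to an open interval, and composing $H\circ a$ with its inverse shows that $H$ is analytic on that interval. This contradicts Proposition 2.

These are only two formulas. We have to exclude all of them.

## 5. Theorem C implies Theorem B(2)

Suppose $W$ is an open disc meeting $X_H$ and $f:W\to\mathbb R$ is continuous, definable in $(\mathbb R,+,\cdot,\exp,X_H)$, with $f^{-1}(0)=X_H\cap W$, and analytic on $U:=W\setminus X_H$. Apply Theorem C to $f|_U$ to get $V$. By cell decomposition in $\mathbb R_{\exp}$, decompose $\mathbb R^2$ into $\mathbb R_{\exp}$-cells such that over each open cell $C$ the set $V\cap(C\times\mathbb R)$ is a union of finitely many graphs of continuous $\mathbb R_{\exp}$-definable functions $v_1<\dots<v_k$ on $C$. Let $E$ be the union of the non-open cells, so $\dim E\le1$.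

**Case 1: some $(t_0,H(t_0))\in W$ lies in an open cell $C$.** Choose open intervals $I\ni t_0$ and $J$ with $I\times J\subseteq C\cap W$ and $H(I)\subseteq J$. The set $R^+=\{(t,y)\in I\times J:y>H(t)\}$ is open, connected and contained in $U$. On a dense subset of $R^+$, hence by continuity on all of $R^+$, we have $f(p)\in\{v_1(p),\dots,v_k(p)\}$. The sets $\{p\in R^+:f(p)=v_i(p)\}$ are closed in $R^+$, pairwise disjoint, finite in number, and cover $R^+$; so $f=v:=v_i$ on $R^+$ for one $i$. Then $v\neq0$ on $R^+$. By continuity of $v$ on $C$ and of $f$ on $W$, $v(t,H(t))=f(t,H(t))=0$ for $t\in I$. So $H(t)=\max\{y\in J:v(t,y)=0\}$ for $t\in I$, and $H|_I$ is $\mathbb R_{\exp}$-definable.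

**Case 2: $X_H\cap W\subseteq E$.** All but finitely many fibres $E_t$ are finite. So on some open interval $I$ over which the graph of $H$ lies in $W$ we have $E_t=\{e_1(t)<\dots<e_k(t)\}$ with $e_i$ continuous and $\mathbb R_{\exp}$-definable. The sets $\{t\in I:H(t)=e_i(t)\}$ are closed in $I$, pairwise disjoint and cover $I$; so $H=e_i$ on $I$ for one $i$.

In both cases $H|_I$ is $\mathbb R_{\exp}$-definable, hence analytic off a finite set by Fact 1. This contradicts Proposition 2. So Theorem B(2) follows from Theorem C. $\square$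

What remains is Theorem B(1) and Theorem C.

## 6. Relations with one argument, and with two

Where could Theorem C come from? Take $n=1$ and $f(x)=P(x,H(x))$ with $P$ a polynomial, and suppose $f$ is analytic on an open interval. If $\partial_\lambda P(x_0,H(x_0))\ne0$, then near $x_0$ the function $H$ solves the analytic equation $P(x,\lambda)=f(x)$ for $\lambda$, so $H$ is analytic near $x_0$ by the implicit function theorem, which is false. So $\partial_\lambda P(x,H(x))\equiv0$. Therefore $f(x)$ is a critical value of the polynomial $P(x,\cdot)$. A polynomial in one variable has finitely many critical values, and they are defined from $P$ alone. This is the conclusion of Theorem C for this $f$, and it shows the plan: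

* show that the first-order response of $f$ to a change of $H$ is zero;
* deduce that $f$ is a "critical value", one of finitely many, of something that no longer mentions $H$.

The argument just given for the first item inverts one relation to recover $H$. It stops as soon as $H$ is evaluated at two different arguments. Take $f(x)=H(x)+H(x+1)$. This is one relation between two unknown functions near $x_0$, and nothing can be solved for. Still, $f$ is not analytic at any rational $\tau$, for a different reason: excite $H$ at $\tau$ only. Let $\tau_\nu=\tau$, $p=4m_\nu$. By (1), $|T_\nu^{(p)}(\tau+1)|\le\eta_\nu p!\,n_\nu^p\,|1+in_\nu|^{-p-1}\le p!$, because $\tau+1$ is far from the poles $\tau\pm i/n_\nu$. With (5),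
$$|f^{(p)}(\tau)|\ge p!\,\big(n_\nu^{p/2}-2n_\nu^{p/4}-3\big),$$
which is too large for analyticity. The bump $T_\nu$ is felt by one argument and not by the other.

In general $H$ enters through a system of equations for $f$, evaluated at arguments that themselves depend on the solution. We shall then use the poles of $T_\nu$ directly, through a contour integral, instead of derivatives at one point. First we need to know that every definable $f$ is given by such a system. That requires tameness of the structure, which we prove first.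

## 7. O-minimality of $(\mathbb R_{\exp},X_H)$

A structure expanding $\mathbb R$ is polynomially bounded if every definable $h:\mathbb R\to\mathbb R$ satisfies $|h(t)|\le t^m$ for some $m$ and all large $t$. The real field is; $\mathbb R_{\exp}$ is not. A function is existentially definable if its graph is defined by an existential formula. A structure is model complete if, in its given language, every definable set is existentially definable.

**Fact 2** (Rolin–Speissegger–Wilkie, *Quasianalytic Denjoy–Carleman classes and o-minimality*, J. AMS 16 (2003)). For each compact box $B\subseteq\mathbb R^n$, $n\in\mathbb N$, let $\mathcal C_B$ be an $\mathbb R$-algebra of functions $B\to\mathbb R$ with: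

* (C1) it contains the coordinate functions, and its members are $C^\infty$ on $\operatorname{int}B$;
* (C2) if $f\in\mathcal C_B$, $g\in\mathcal C_{B'}^n$, $g(B')\subseteq B$, then $f\circ g\in\mathcal C_{B'}$;
* (C3) closure under restriction to smaller boxes, and each $f\in\mathcal C_B$ extends to a member of $\mathcal C_{B'}$ for some $B'$ with $B\subseteq\operatorname{int}B'$;
* (C4) closure under $\partial/\partial x_i$;
* (C5) quasianalyticity: germs at $0$ are determined by their Taylor series;
* (C6) closure of germs at $0$ under division by $x_i$ when the Taylor series is divisible by $X_i$;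
* (C7) closure of germs at $0$ under implicit functions ($f(0)=0$, $\partial f/\partial x_n(0)\neq0$).

Then $\mathbb R_{\mathcal C}$, the ordered real field with all $f\in\mathcal C_{[-1,1]^n}$ (extended by $0$), $n\in\mathbb N$, is model complete, o-minimal and polynomially bounded. Moreover (C1)–(C7) hold for the Denjoy–Carleman class $\mathcal C(M)$ if $1\le M_0\le M_1\le\cdots$, $M_p/p!$ is log-convex, and $\sum M_p/M_{p+1}=\infty$. Here $\mathcal C_B(M)$ consists of the $f$ that extend to a $C^\infty$ function on a neighbourhood of $B$ with $|\partial^\alpha f|\le A^{|\alpha|+1}M_{|\alpha|}$ there, for some $A$. (In general one takes the union over the shifts $(M_{p+j})_p$; this changes nothing when $M_{p+1}\le D^{p+1}M_p$ for some $D$.)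

For instance $M_p=p!$ satisfies the conditions, and then $\mathcal C_B(M)$ consists of functions analytic near $B$.

**Fact 3** (van den Dries–Speissegger, *The field of reals with multisummable series and the exponential function*, Proc. LMS 81 (2000), Theorem B). Let $\mathcal R$ be a polynomially bounded o-minimal expansion of the ordered real field in which $\exp|_{[0,1]}$ is $\emptyset$-definable, and suppose that $\operatorname{Th}(\mathcal R)$ has quantifier elimination and a universal axiomatization. Then $(\mathcal R,\exp,\log)$ has quantifier elimination and is o-minimal.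

This applies to any polynomially bounded o-minimal expansion $\mathcal R_1$ of the real field that defines $\exp|_{[0,1]}$, after enlarging the language. Take a function symbol for every function definable with real parameters in $\mathcal R_1$. Every definable set is then given by an atomic formula (via its characteristic function), so quantifier elimination holds. Definable Skolem functions are terms, so every substructure of a model is an elementary substructure; a theory preserved under substructures is universally axiomatizable. Hence $(\mathcal R_1,\exp)$ is o-minimal, and every set definable in it is quantifier-free definable from the $\mathcal R_1$-definable functions, $\exp$ and $\log$.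

Put
$$\mathcal M_1=(\mathbb R,<,+,\cdot,(c)_{c\in\mathbb R},(\exp|_{[-k,k]})_{k\in\mathbb N},(H^{(j)})_{j\ge0}),\qquad \mathcal M_0=(\mathbb R,<,+,\cdot,(c)_{c\in\mathbb R},\exp,(H^{(j)})_{j\ge0}).$$
Since derivatives of $H$ are definable from $H$, the structures $\mathcal M_0$ and $(\mathbb R,+,\cdot,\exp,X_H)$ have the same definable sets.

**Step 1: the weight sequence is admissible.** This lets us apply Fact 2 with $M_p=p!(\log(p+e))^p$. Clearly $M_0=1$ and $M_p$ increases. With $L=\log(p+e)\ge1$, the function $u(p)=\log(M_p/p!)=p\log\log(p+e)$ has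
$$u'=\log L+\frac{p}{(p+e)L},\qquad u''=\frac{(p+2e)L-p}{(p+e)^2L^2}>0,$$
so $M_p/p!$ is log-convex. Since $\log(p+1+e)\le\log(p+e)+\frac1{p+e}$ and $\log(p+e)\ge1$,
$$\frac{M_{p+1}}{M_p}=(p+1)\log(p+1+e)\Big(\frac{\log(p+1+e)}{\log(p+e)}\Big)^p\le(p+1)\log(p+1+e)\Big(1+\frac1{p+e}\Big)^p\le e(p+1)\log(p+1+e).$$
This gives $\sum M_p/M_{p+1}=\infty$, and also $M_{p+1}\le D^{p+1}M_p$ for some $D$. As $M_p\ge p!$, functions analytic near $B$ belong to $\mathcal C_B(M)$. By Proposition 2, so does $H$ for every compact interval $B$.

**Step 2: $H$ at infinity.** This is needed because Fact 2 only sees functions on compact boxes, and we want all of $H$ on $\mathbb R$ in the polynomially bounded structure. Let $H_\infty(s)=H(1/s)$ for $s\neq0$ and $H_\infty(0)=0$. We claim that $H_\infty$ is $C^\infty$ on $\mathbb R$ with $|H_\infty^{(p)}|\le2M_p$.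

Write $n=n_\nu$, $\tau=\tau_\nu$, $\beta=1+in\tau$. For real $s\neq0$,
$$\frac1{1-in(\frac1s-\tau)}=\frac s{s\beta-in},\qquad\text{so}\qquad T_\nu(1/s)=\eta_\nu\operatorname{Re}a(s),\quad a(s)=\frac{s}{s\beta-in}=\frac1\beta\Big[1+\frac{in}{s\beta-in}\Big],$$
and $a(0)=0$. For real $s$ the quadratic polynomial $|s\beta-in|^2=s^2+n^2(s\tau-1)^2$ has minimum $n^2/(1+n^2\tau^2)=n^2/|\beta|^2$. So for $p\ge1$
$$|a^{(p)}(s)|=p!\,n|\beta|^{p-1}|s\beta-in|^{-p-1}\le p!\,n|\beta|^{p-1}\Big(\frac{|\beta|}{n}\Big)^{p+1}=p!\Big(\frac{1+n^2\tau^2}{n}\Big)^p\le p!\,\big(n(1+\tau^2)\big)^p\le p!\,N_\nu^p,$$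
using $1+\tau_\nu^2\le n_\nu$. Also $|a|\le1$, because $|1-in(\frac1s-\tau)|\ge1$. Summing over $\nu$ with weights $\eta_\nu$ and using (4) gives the claim.

**Step 3: a class of existentially definable functions.** The full class $\mathcal C(M)$ may define far more than $H$ does. We cut it down so that the resulting structure stays inside $\mathcal M_1$. Let $\mathcal C'_B$ be the set of $f:B\to\mathbb R$ that extend to some $f^\#\in\mathcal C_{B^\#}(M)$, $B\subseteq\operatorname{int}B^\#$, such that all $\partial^\alpha f^\#$ are existentially definable in $\mathcal M_1$. This is an $\mathbb R$-algebra by Leibniz' rule (restrict to the intersection of the two larger boxes). It satisfies (C1)–(C7):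

* (C1) is clear, and so is the restriction part of (C3). To extend in (C3), restrict $f^\#$ to a box $B'$ with $B\subseteq\operatorname{int}B'$, $B'\subseteq\operatorname{int}B^\#$. (C4) holds since $\mathcal C(M)$ is closed under derivatives.
* (C2): $g^\#(B')\subseteq B\subseteq\operatorname{int}B^\#$, so after shrinking $B'^\#\supseteq B'$ we have $g^\#(B'^\#)\subseteq\operatorname{int}B^\#$ by continuity and compactness. The composite is in $\mathcal C(M)$. Its derivatives are polynomials in the $(\partial^\alpha f^\#)\circ g^\#$ and $\partial^\beta g_i^\#$, hence existentially definable.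
* (C5) is inherited from $\mathcal C(M)$.
* (C6): by (C6) for $\mathcal C(M)$, $f=x_ig$ with $g$ in $\mathcal C(M)$ on a small box. Off $x_i=0$, each $\partial^\alpha g$ is given by the quotient rule. Since $\partial^{\alpha+e_i}f=x_i\partial^{\alpha+e_i}g+(\alpha_i+1)\partial^\alpha g$, on $x_i=0$ it equals $\frac1{\alpha_i+1}\partial^{\alpha+e_i}f$. Both descriptions are existential.
* (C7): on a small box the implicit function, which is in $\mathcal C(M)$, has graph $\{(x',y):f(x',y)=0,\ |y|<\epsilon\}$. Its derivatives are rational functions of derivatives of $f$ on its graph, with denominators powers of $\partial f/\partial x_n\neq0$.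

**Step 4: the polynomially bounded structure $\mathcal R_1$.** Let $\mathcal R_1=\mathbb R_{\mathcal C'}$. By Fact 2 it is model complete, o-minimal and polynomially bounded. Its basic functions have existentially $\mathcal M_1$-definable graphs. Negations of atomic formulas cost nothing, as $t\ne0\Leftrightarrow t<0\vee t>0$. So every $\mathcal R_1$-definable set is existentially definable in $\mathcal M_1$.

Conversely, restrictions of $H$, $H_\infty$, $\exp$ to compact intervals belong to $\mathcal C'$. For $H$ and $\exp$ this is clear. For $H_\infty$: if $s\neq0$, $H_\infty^{(j)}(s)$ is a polynomial in $1/s$ and the $H^{(i)}(1/s)$, and at $s=0$ it is a constant, so it is existentially definable in $\mathcal M_1$. After affine rescaling to $[-1,1]$, all $\exp|_{[-k,k]}$ are $\mathcal R_1$-definable. Using $H$ on $[-1,1]$ and $H(t)=H_\infty(1/t)$ for $|t|\ge1$, we see: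
$$\text{all } H^{(j)}:\mathbb R\to\mathbb R \text{ are } \mathcal R_1\text{-definable.}\tag{6}$$

**Step 5: adding $\exp$.** By Step 4, $(\mathcal R_1,\exp)$ and $\mathcal M_0$ have the same definable sets. By Fact 3, $\mathcal M_0$ is o-minimal. This proves Theorem B(1).

**Step 6: a normal form for definable sets.** By Fact 3 every $\mathcal M_0$-definable set is quantifier-free definable from $\mathcal R_1$-definable functions, $\exp$ and $\log$. Unnest terms by naming intermediate values with existential quantifiers. The graphs of $\mathcal R_1$-definable functions are existentially definable in $\mathcal M_1$, hence in $\mathcal M_0$, and $y=\log x$ is $x=\exp y$. So every $\mathcal M_0$-definable set is existentially definable in $\mathcal M_0$.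

Let $\mathcal A_m$ be the $\mathbb R$-algebra of functions on $\mathbb R^m$ generated by $z_i$, $\exp(z_i)$, $H^{(j)}(z_i)$ ($i\le m$, $j\ge0$). It is closed under every $\partial_{z_i}$. In an existential formula, unnest terms again, replace $t>0$ by $\exists u\,(tu^2=1)$, disjunctions of equations by products, and conjunctions by sums of squares. This gives:

**Proposition 3.** Every $\mathcal M_0$-definable $A\subseteq\mathbb R^n$ has the form $\{x:\exists w\in\mathbb R^N\ g(x,w)=0\}$ with $g\in\mathcal A_{n+N}$. $\square$

## 8. A uniform order of vanishing in $\mathcal R_1$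

In a polynomially bounded o-minimal structure a definable function that vanishes to high enough order at a point vanishes near it. For Section 9 we need the order to be uniform in families.

**Lemma 4.** (a) If $F:A\times\mathbb R\to\mathbb R$ is $\mathcal R_1$-definable, there is $N_0\in\mathbb N$ such that for every $a\in A$, $F(a,t)\le t^{N_0}$ for all sufficiently large $t$ (depending on $a$).

(b) If $q:A\times\mathbb R^s\to\mathbb R$ is $\mathcal R_1$-definable, there is $N\in\mathbb N$, $N\ge1$, such that for all $a\in A$, $u_0\in\mathbb R^s$: if $|q_a(u)|\le C|u-u_0|^N$ near $u_0$ for some $C$, then $q_a=0$ near $u_0$.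

Proof of (a). Replace $F$ by $\max(F,1)$, so $F\ge1$. Let $e(a)=\lim_{t\to\infty}t\,\partial_tF(a,t)/F(a,t)$. The limit exists in $[-\infty,\infty]$ by o-minimality. It is not negative, since otherwise $\partial_t\log F\le-c/t$ ultimately for some $c>0$ and $\log F\to-\infty$, against $F\ge1$. It is not $+\infty$, since otherwise for every $k$ we would have $\partial_t\log F\ge k/t$ ultimately, so $F(a,t)\ge c_kt^k$ with $c_k>0$ for every $k$, against polynomial boundedness. Finally $\partial_t\log F\le(e(a)+\frac12)/t$ ultimately, so $F(a,t)\le t^{e(a)+1}$ ultimately. It is therefore enough that the definable function $e$ be bounded.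

If not, $e(A)$ contains an open interval $I$ by o-minimality. For $y>0$,
$$\log\frac{F(a,sy)}{F(a,s)}=\int_s^{sy}\frac{u\,\partial_uF(a,u)}{F(a,u)}\,\frac{du}u\ \longrightarrow\ e(a)\log y\qquad(s\to\infty),$$
so $\lim_{s\to\infty}F(a,sy)/F(a,s)=y^{e(a)}$. Hence $(r,y)\mapsto y^r$ is definable on $I\times\mathbb R_{>0}$: $y^r=v$ iff there is $a\in A$ with $e(a)=r$ for which this limit equals $v$. Fix $r_0\in I$. For large $y$ the equation $y^{r-r_0}=2$ has the unique solution $r=r_0+\log2/\log y$ in $I$. So $\log$ is definable near $\infty$, hence so is its inverse $\exp$, contradicting polynomial boundedness.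

Proof of (b). For $\epsilon>0$ let $\mu(\epsilon)=\mu(a,u_0,\epsilon)=\sup_{|u-u_0|<\epsilon}\min(|q_a(u)|,1)$. Apply (a) to the function $1/\mu(1/t)$ (set to $0$ where $\mu=0$ or $t\le0$), with parameters $(a,u_0)$, and let $N_0$ be the result. If $q_a$ does not vanish identically near $u_0$, then $\mu(\epsilon)>0$ for all $\epsilon>0$, so $\mu(\epsilon)\ge\epsilon^{N_0}$ for small $\epsilon$. This is incompatible with $|q_a(u)|\le C|u-u_0|^{N_0+1}$ near $u_0$. Take $N=N_0+1$. $\square$

## 9. Definable functions as coordinates of nondegenerate solutions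

From now on "definable" means $\mathcal M_0$-definable, unless specified otherwise. Fix a nonempty definable open $U\subseteq\mathbb R^n$ and a definable $f:U\to\mathbb R$. By Proposition 3, the graph of $f$ is $\{(x,v):\exists w'\ g(x,v,w')=0\}$ with $g\in\mathcal A_{n+N}$. Write $w=(v,w')=(w_1,\dots,w_N)$. Then
$$g(x,w)=0\ \Rightarrow\ x\in U,\ w_1=f(x),\tag{7}$$
and for each $x\in U$ there is some $w$ with $g(x,w)=0$.

The tempting move is to apply the implicit function theorem to $g$. It fails at once: $g$ is typically a sum of squares, so $\partial_wg=0$ on the whole zero set. For $f(x)=x^2$ the normal form may give $g=(w_1-x^2)^2$. There the right equation is $\mathbf G=w_1-x^2$, another element of the algebra vanishing along the solution. If instead $N=2$ and $g=(w_1-x^2)^2$ does not mention $w_2$, then $w_2$ is a free parameter. So we look for a square system $\mathbf G$ from $\mathcal A_{n+N}$ in some of the variables $w$, with the remaining ones as parameters.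

For $a\subseteq\{1,\dots,N\}$ with $1\in a$, let $b$ be its complement, $r=|a|$, $s=N-r$, and let $\mathbf G\in\mathcal A_{n+N}^r$. Let $\Omega_{\mathbf G,a}$ be the definable set of $(x_0,w_0)\in U\times\mathbb R^N$ with $\mathbf G(x_0,w_0)=0$ for which there are open boxes $V\ni x_0$, $V\subseteq U$, $W^a\ni w_0^a$, $W^b\ni w_0^b$ such that for all $(x,w^b)\in V\times W^b$ there is exactly one $w^a\in W^a$ with $\mathbf G(x,w^a,w^b)=0$, and for it $\det\partial_{w^a}\mathbf G\ne0$ and $w_1=f(x)$. Let $\pi$ be the projection to $\mathbb R^n$.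

**Proposition 5.** There are finitely many $(\mathbf G_i,a_i)$ such that $U\setminus\bigcup_i\pi(\Omega_{\mathbf G_i,a_i})$ has empty interior.

Suppose not.

**Step 1: a generic ball in a saturated model.** The purpose is to have one ball that avoids all the sets $\pi(\Omega_{\mathbf G,a})$ at once. Recall that $\mathcal K\succeq\mathcal M_0$ is $|\mathbb R|^+$-saturated if any set of at most $|\mathbb R|$ conditions with parameters from a set of size at most $|\mathbb R|$, each finite part of which is satisfiable in $\mathcal K$, is satisfiable; such $\mathcal K$ exist. (For example, in such a $\mathcal K$ there is an element larger than all reals.) Let $K$ be its underlying field. There are at most $|\mathbb R|$ pairs $(\mathbf G,a)$, since the coefficients are real. By assumption, any finitely many of the conditions "the open ball lies in $U$ and misses $\pi(\Omega_{\mathbf G,a})$" can be met. So there is an open ball $B_0\subseteq U(K)$ disjoint from all $\pi(\Omega_{\mathbf G,a}(K))$. As $\mathcal K$ is o-minimal, definable choice gives a definable $\psi:B_0\to K^N$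 with $g(x,\psi(x))=0$, and $\psi$ is continuous after shrinking $B_0$.

**Step 2: a system of maximal rank along $\psi$.** This produces $\mathbf G$. Consider balls $B\subseteq B_0$ and tuples $\mathbf G=(G_1,\dots,G_r)$ in $\mathcal A_{n+N}$ (real coefficients) vanishing at $(x,\psi(x))$ for all $x\in B$, with $\partial_w\mathbf G$ of rank $r$ there. Choose these with $r\ge0$ maximal. Shrinking $B$, some minor $\Delta=\det\partial_{w^a}\mathbf G$, $|a|=r$, is nonzero on the graph of $\psi|_B$ ($\Delta=1$ if $r=0$). Let $b$ be the complement of $a$.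

If $F\in\mathcal A_{n+N}$ vanishes on the graph of $\psi|_B$, then at each of its points $\partial_wF\in\operatorname{span}(\partial_wG_1,\dots,\partial_wG_r)$: otherwise $(\mathbf G,F)$ would have rank $r+1$ at a point, hence over a smaller ball. For $k\in b$ put
$$D_kF=\det\begin{pmatrix}\partial_{w^a}\mathbf G&\partial_{w_k}\mathbf G\\ \partial_{w^a}F&\partial_{w_k}F\end{pmatrix}=\Delta\big(\partial_{w_k}F-\partial_{w^a}F\,(\partial_{w^a}\mathbf G)^{-1}\partial_{w_k}\mathbf G\big),\tag{8}$$
the second expression being valid where $\Delta\ne0$. The determinant is linear in its last row, so $D_k$ is a derivation of $\mathcal A_{n+N}$. If $F$ vanishes on the graph of $\psi|_B$, the last row is a combination of the others there, so $D_kF$ vanishes there too. By induction all $D_{k_1}\cdots D_{k_l}g$, $l\ge0$, vanish on the graph of $\psi|_B$.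

**Step 3: restrict $g$ to the zero set of $\mathbf G$; the result is flat at one point.** We want to show that $g$ vanishes on the zero set of $\mathbf G$ near $\psi$, so that (7) applies there. Fix $x_0\in B$. The implicit function theorem for $\mathbf G$ and the formula for the derivative of the implicit function are first-order statements true in $\mathcal M_0$ at all points, hence valid in $\mathcal K$. So there are boxes $V\ni x_0$ in $B$ and $W^a,W^b$ of side $<1$ centered at $\psi^a(x_0),\psi^b(x_0)$, and a definable $\theta:V\times W^b\to W^a$ giving the unique zero of $\mathbf G(x,\cdot,w^b)$ in $W^a$, with $\Delta\neq0$ there. The derivative formula expresses $\partial\theta$ through elements of $\mathcal A_{n+N}$ and $1/\Delta$ at $(x,\theta,w^b)$, so inductively $\theta$ is $C^k$ for all $k$. Shrinking $V$, $\psi(V)\subseteq W^a\times W^b$.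

Fix $x\in V$ and put $Q(w^b)=g(x,\theta(x,w^b),w^b)$ on $W^b$. For $F\in\mathcal A_{n+N}$, since $\partial_{w_k}\theta=-(\partial_{w^a}\mathbf G)^{-1}\partial_{w_k}\mathbf G$, formula (8) gives
$$\partial_{w_k}\big(F(x,\theta,w^b)\big)=(D_kF/\Delta)(x,\theta,w^b).$$
Inductively, every partial derivative of $Q$ is a linear combination of functions $(D_{k_1}\cdots D_{k_l}g)(x,\theta,w^b)$ with coefficients that are elements of $\mathcal A_{n+N}$ divided by powers of $\Delta$, evaluated at $(x,\theta,w^b)$. By uniqueness $\theta(x,\psi^b(x))=\psi^a(x)$. So by Step 2 all partial derivatives of $Q$, including order $0$, vanish at $\psi^b(x)$.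

**Step 4: if all partial derivatives of $Q$ vanish at $u_0\in W^b$, then $Q=0$ near $u_0$.** Lemma 4(b) is made for this, but $g$ and $\mathbf G$ involve the full exponential, which is not $\mathcal R_1$-definable, and in $\mathbb R_{\exp}$ there are flat functions such as $e^{-1/u^2}$. The cure is that $W^a\times W^b$ has side $<1$. For $s=0$ the statement is trivial. In general, in $\mathbf G,g$ replace each $\exp(x_i)$ by a new parameter $\xi_i$ and, with $w_*$ the center of $W^a\times W^b$, each $\exp(w_i)$ by $\omega_i\cdot\exp|_{[-1,1]}(w_i-w_{*i})$ with a new parameter $\omega_i$. By (6) this gives $\mathcal R_1$-definable $\tilde{\mathbf G},\tilde g$. With $\alpha=(x,\xi,w_*,\omega,\text{endpoints of the boxes})$, let $q_\alpha(u)$ be the value of $\tilde g$ at the zero $w^a\in W^a$ of $\tilde{\mathbf G}(\cdot,u)$ if $u\in W^b$ and there is exactly one such zero, and $0$ otherwise. This is an $\mathcal R_1$-definable family over $\mathbb R$ that depends only on $\mathbf G,g,a$. In $\mathcal K$, for $\xi_i=\exp(x_i)$ and $\omega_i=\exp(w_{*i})$, the function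 $q_\alpha$ is $Q$ extended by $0$.

Lemma 4(b) for this family, with its natural number $N'$, is a first-order statement about $\mathcal M_0$-definable sets, so it holds in $\mathcal K$. The parameters $\alpha$ may be nonstandard, and this is why the uniform exponent was needed. The Taylor formula with Lagrange remainder holds in $\mathcal K$ for definable $C^{N'}$ functions of one variable, by the definable Rolle theorem. Apply it to $t\mapsto Q(u_0+t(u-u_0))$ on $[0,1]$. The Taylor polynomial vanishes, and the derivatives of $Q$ of order $N'$ are continuous, hence bounded near $u_0$. So $|Q(u)|\le C|u-u_0|^{N'}$ near $u_0$ with $C\in K$, and therefore $Q=0$ near $u_0$.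

**Step 5: conclusion.** The set $\{u\in W^b:Q=0\text{ near }u\}$ is definable and open. It contains $\psi^b(x)$ by Steps 3 and 4. It is closed in $W^b$: at a limit point all partial derivatives of $Q$ vanish by continuity, and Step 4 applies. As $W^b$ is definably connected, $Q\equiv0$ on $W^b$. By (7), the first $w$-coordinate of $(\theta(x,w^b),w^b)$ equals $f(x)$ for all $x\in V$, $w^b\in W^b$. If $1\in b$ this is absurd, since $w_1$ then varies in $W^b$ with $x$ fixed. So $1\in a$ and $(x_0,\psi(x_0))\in\Omega_{\mathbf G,a}(K)$, contradicting the choice of $B_0$. $\square$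

We now cut the sets $\Omega$ into cells and tidy the coordinates.

**Proposition 6.** There are finitely many quadruples $(s,O,\mathbf G,\theta)$ with $O\subseteq\mathbb R^{n+s}$ a definable open cell, $\theta:O\to\mathbb R^r$ definable and $C^\infty$, $\mathbf G\in\mathcal A_{n+s+r}^r$, $r\ge1$, such that for $\tilde x=(x,w^b)\in O$ (writing now $w$ for $w^a\in\mathbb R^r$)
$$\mathbf G(\tilde x,\theta(\tilde x))=0,\qquad\det\partial_w\mathbf G(\tilde x,\theta(\tilde x))\ne0,\qquad\theta_1(\tilde x)=f(x),$$
$\pi(O)\subseteq U$, and $\bigcup\pi(O)$ is dense in $U$. Moreover, writing $z(\tilde x)=(\tilde x,\theta(\tilde x))$: each coordinate $z_i$ is constant on $O$ or $dz_i\ne0$ everywhere on $O$; and for $i\neq j$ either $z_i\equiv z_j$ on $O$ or $z_i\neq z_j$ everywhere on $O$.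

Proof. Let $\Omega=\Omega_{\mathbf G_i,a_i}$ be one of the sets in Proposition 5, and let $(x_0,w_0)\in\Omega$ with boxes as in the definition. By the implicit function theorem and uniqueness, the unique zero is a $C^\infty$ function of $(x,w^b)\in V\times W^b$. Every point of its graph lies in $\Omega$ (the same boxes serve), and $\Omega\cap(V\times W^a\times W^b)$ is this graph. Hence the points of $\Omega$ over a given $(x,w^b)$ are isolated, so finite in number, and each nonempty fibre $\Omega_x$ has dimension $\ge s$.

Decompose $\Omega$ into cells in coordinates $(x,w^b,w^a)$. As the fibres over $(x,w^b)$ are finite, each cell is the graph of a continuous map over its projection to $\mathbb R^{n+s}$. If the projection $O$ is open, this map $\theta$ is locally the implicit function by continuity and uniqueness, hence $C^\infty$. Refine so that the open cells $O$ are compatible with the sets $\{dz_i=0\}$ and $\{z_i=z_j\}$. Cells are connected, so the last statement holds for the open ones.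

For density: the cells of $\Omega$ with non-open projection form a set $D$ of dimension $<n+s$. If the set $S$ of $x$ with $\emptyset\neq\Omega_x\subseteq D$ had dimension $n$, then $D\supseteq\bigcup_{x\in S}\{x\}\times\Omega_x$ would have dimension $\ge n+s$. So $\dim S<n$, and $\pi(\Omega)$ is contained in $\bigcup\pi(O)$ up to a set of dimension $<n$. With Proposition 5, $U\setminus\bigcup\pi(O)$ (union over all $i$ and all $O$) has dimension $<n$, so $\bigcup\pi(O)$ is dense in $U$. $\square$

## 10. The response of an analytic $f$ to $H$ vanishes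

Fix a quadruple from Proposition 6. We want to vary $H$ near one value of one argument $z_\rho$ without being felt elsewhere. So arguments that coincide, or that are constant, must be treated first. Choose one representative index $\rho$ from each class of identical nonconstant coordinates $z_i$. In $\mathbf G$ replace

* $H^{(j)}(z_i)$, if $z_i\equiv t_i$ is constant on $O$, by $H^{(j)}(t_i)+H^{(j+1)}(t_i)(z_i-t_i)$;
* $H^{(j)}(z_i)$, if $z_i$ is nonconstant with representative $\rho\ne i$, by $H^{(j)}(z_\rho)+H^{(j+1)}(z_\rho)(z_i-z_\rho)$.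

Values and first derivatives at the points $z(\tilde x)$ are unchanged. In the second case, at $z_i=z_\rho$ the $z_i$-derivative is $H^{(j+1)}(z_\rho)$ and the $z_\rho$-derivative is $H^{(j+1)}(z_\rho)+H^{(j+2)}(z_\rho)(z_i-z_\rho)-H^{(j+1)}(z_\rho)=0$. So the result $\mathbf F$ satisfies $\mathbf F(z(\tilde x))=0$, and $J(\tilde x):=\partial_w\mathbf F(z(\tilde x))$ is invertible. We can write
$$\mathbf F(z)=\hat P\big(z,(H^{(j)}(z_\rho))_{\rho,\,j\le d}\big),$$
where $\hat P(z,\lambda)$ is a polynomial map in $z,\exp(z_i),\lambda$; so it is entire and $\mathbb R_{\exp}$-definable. Put $\lambda_{\rho j}(\tilde x)=H^{(j)}(z_\rho(\tilde x))$, $\ell(\tilde x)=e_1^TJ(\tilde x)^{-1}$ and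
$$A_{\rho j}(\tilde x)=\ell(\tilde x)\,\partial_{\lambda_{\rho j}}\hat P(z(\tilde x),\lambda(\tilde x)).$$
The meaning of these numbers: if $H$ is replaced by $H+\epsilon h$ in $\mathbf F=0$, the solution coordinate $w_1$ changes, to first order in $\epsilon$, by $-\epsilon\sum_{\rho,j}A_{\rho j}h^{(j)}(z_\rho)$. For $f(x)=P(x,H(x))$ and $\mathbf F=w-P(x,H(x))$ we get $A=-\partial_\lambda P(x,H(x))$, which was shown to vanish in Section 6. An example where it vanishes visibly: $\mathbf F=(w-x)(1+H(x)^2)$ defines $f(x)=x$, and $\partial_\lambda\hat P=2\lambda(w-x)=0$ on the solution.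

**Lemma 7.** If $f$ is analytic on $U$, then $A_{\rho j}\equiv0$ on $O$ for all $\rho$ and all $j\le d$.

Here is the strategy. Suppose a response is nonzero, and choose a point where $z_\rho$ is a rational $\tau$. Along a line through it, compare three functions of one variable $\zeta$: the true $f$; the solution $g_\nu(\cdot,1)$ computed from the bumps up to $\nu$; and the solution $g_\nu(\cdot,0)$ computed from the bumps below $\nu$, where $\tau_\nu=\tau$. The difference of the last two is, to first order, the response $L_\nu$ to $T_\nu$, and $L_\nu$ has poles where $z_\rho=\tau\pm i/n_\nu$. On the other hand $f-g_\nu(\cdot,0)$ has no poles there. A residue computation should give a contradiction.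

The exact difficulty: the solutions computed with $T_\nu$ exist, and all comparisons are valid, only where $z_\rho$ stays closer to $\tau$ than the poles of $T_\nu$, that is, on a disc $|\zeta|<c/n_\nu$ that does not reach the poles of $L_\nu$. In the region where we can compare, no residue is visible. The way past it: $f-g_\nu(\cdot,0)$ and $L_\nu$ each continue to a disc of radius about $1/n_{\nu-1}=n_\nu^{-1/4}$, far larger. The poles sit only a constant factor outside the comparison disc, so the three circles theorem carries the estimate to a circle around the pole with almost no loss.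

**Setup.** Suppose the lemma fails. Fix $\rho$ with some $A_{\rho j}\not\equiv0$ and let $d'$ be the largest such $j$; so $A_{\rho j}\equiv0$ for $d'<j\le d$. Take a ball $B\subseteq O$ where $A_{\rho d'}\neq0$. As $dz_\rho\ne0$, the set $z_\rho(B)$ contains an interval, so there are $\tilde x_0\in B$ with $z_\rho(\tilde x_0)=\tau\in\mathbb Q$ and a unit vector $e$ with $y_1:=dz_\rho(\tilde x_0)e\ne0$. For the other representatives $\rho'$ we have $t^0_{\rho'}:=z_{\rho'}(\tilde x_0)\neq\tau$ by Proposition 6; also put $t_\rho^0=\tau$. Put $w_0=\theta(\tilde x_0)$, $w(\zeta)=\theta(\tilde x_0+\zeta e)$ for small real $\zeta$, and $J_0=J(\tilde x_0)$. The function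
$$\tilde f(\zeta):=w_1(\zeta)=f(\pi(\tilde x_0+\zeta e))$$
is analytic near $0$, hence extends to a bounded holomorphic function on some disc $|\zeta|<\rho_0$. This is the only use of the analyticity of $f$. For a function $k$ put
$$\Phi_k(\zeta,w)=\hat P\big(\tilde x_0+\zeta e,w,(k^{(j)}(z_{\rho'}))_{\rho',j\le d}\big),\qquad z=(\tilde x_0+\zeta e,w).$$
So $\Phi_H(\zeta,w(\zeta))=0$ for small real $\zeta$, and $\partial_w\Phi_H(0,w_0)=J_0$.

Below, $\nu$ ranges over the infinitely many indices with $\tau_\nu=\tau$ and is taken sufficiently large. $C,c,c_i>0$ denote constants independent of $\nu,\sigma,\zeta$; $C,c$ may change from line to line. Write $n=n_\nu$, $\eta=\eta_\nu$, and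
$$H_\nu^-=\sum_{\mu<\nu}T_\mu,\qquad k_\sigma=H_\nu^-+\sigma T_\nu\ (\sigma\in\mathbb C),\qquad\epsilon_\nu=\sum_{\mu>\nu}\eta_\mu n_\mu^{d+2}.$$
As $\nu\to\infty$,
$$\eta_\nu^an_\nu^A\to0\ \ \forall a,A>0;\qquad\epsilon_\nu^{1/3}\le\eta_\nu^2\ \text{ eventually};\qquad n_\nu/n_{\nu-1}=n_\nu^{3/4}\to\infty.\tag{9}$$
For the second: for large $\nu$, $\epsilon_\nu\le\sum_{\mu>\nu}N_\mu^{-m_\mu/2}\le2N_{\nu+1}^{-m_{\nu+1}/2}$, so $\log(1/\epsilon_\nu)\ge\frac14e^{N_{\nu+1}}$, while $\log(1/\eta_\nu)=m_\nu\log N_\nu\le2N_\nu e^{N_\nu}$, and $N_{\nu+1}=N_\nu^4$. In words: each new bump is negligible even against any fixed power of the previous one.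

**A two-constants estimate.** This turns smallness on a real interval into smallness on a disc.
$$\text{If } h \text{ is holomorphic on } |\zeta|<R,\ |h|\le C \text{ there and } |h|\le\delta\le C \text{ on } (-R,R),\text{ then } |h|\le C^{2/3}\delta^{1/3}\text{ for }|\zeta|\le R/2.\tag{10}$$
Assume $\delta>0$ (else let $\delta\downarrow0$). Let $R_1<R$. On the upper half of $|\zeta|<R_1$ the function $\arg\frac{R_1+\zeta}{R_1-\zeta}$ is harmonic, $0$ on the diameter and $\frac\pi2$ on the arc. So $\omega=1-\frac2\pi\arg\frac{R_1+\zeta}{R_1-\zeta}$ is $1$ on the diameter, $0$ on the arc, and between $0$ and $1$ inside. The subharmonic function $\log|h|-\log C+\omega\log(C/\delta)$ has nonpositive upper limits at all boundary points; at the two corners this holds because $|h|\le\delta$ there, $h$ is continuous, and $\omega\le1$. So $\log|h|\le(1-\omega)\log C+\omega\log\delta$. The map $\zeta\mapsto\frac{R_1+\zeta}{R_1-\zeta}$ takes $|\zeta|\le R_1/2$ to the disc with center $\frac53$ and radius $\frac43$, on which $\arg\le\arcsin\frac45<\frac\pi3$. So $\omega\ge\frac13$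 there, and the bound follows, as $\delta\le C$. The lower half disc is symmetric. Let $R_1\uparrow R$.

**Step 1: holomorphic solutions.** We solve $\Phi_k=0$ for $w$ on complex discs, for $k=H_\nu^-$ and $k=k_\sigma$. By (3), the derivatives of $H_\nu^-$ of order $\le d+2$ are bounded by $C$ for $|\operatorname{Im}t|\le\frac1{2n_{\nu-1}}$. Those of $k_\sigma$, $|\sigma|<\eta^{-1/2}$, are bounded by $C$ for $|\operatorname{Im}t|\le\frac1{2n}$, because $\eta^{1/2}n^{d+2}\to0$. Let $(k,S)$ be
$$\Big(H_\nu^-,\frac1{4n_{\nu-1}}\Big)\qquad\text{or}\qquad\Big(k_\sigma,\frac1{4n}\Big)\text{ with }|\sigma|<\eta^{-1/2}.$$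
For complex $|\zeta|\le S$, $|w-w_0|\le S$, the arguments $z_{\rho'}$ lie within $S$ of the real numbers $t^0_{\rho'}$. So $\Phi_k$ is holomorphic there (also in $\sigma$), with derivatives of order $\le2$ in $(\zeta,w)$ bounded by $C$. At real points, by (2), $|k^{(j)}-H^{(j)}|\le C\delta$ for $j\le d+1$, where
$$\delta=\eta n^{d+2}+\epsilon_\nu\ \text{ for }k=H_\nu^-,\qquad\delta=\eta^{1/2}n^{d+2}+\epsilon_\nu\ \text{ for }k=k_\sigma;$$
in both cases $\delta/S\to0$. Since $\Phi_H(0,w_0)=0$ and $\partial_w\Phi_H(0,w_0)=J_0$,
$$|\Phi_k(0,w_0)|+\|\partial_w\Phi_k(0,w_0)-J_0\|\le C\delta.$$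
Consider $\mathcal T(w)=w-J_0^{-1}\Phi_k(\zeta,w)$ on $|w-w_0|\le S$. Its derivative has norm $\le C(\delta+|\zeta|+S)\le\frac12$, that is, $\|I-J_0^{-1}\partial_w\Phi_k\|\le\frac12$. Also $|\mathcal T(w_0)-w_0|\le C(\delta+|\zeta|)\le S/4$ for $|\zeta|\le c_1S$. So $\mathcal T$ is a contraction of this ball into itself. Choose $c_2\le\min(c_1,1)/4$ so small that also $|w(\zeta)-w_0|\le|\zeta|/(4c_2)$ for small real $\zeta$. We obtain a unique zero of $\Phi_k(\zeta,\cdot)$ in $|w-w_0|\le S$, holomorphic in the parameters as a uniform limit of iterates: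

* $w_{\nu,0}(\zeta)$ for $k=H_\nu^-$, on $|\zeta|<r_\nu:=c_2/n_{\nu-1}$;
* $w_{\nu,\sigma}(\zeta)$ for $k=k_\sigma$, on $|\zeta|<R_\nu:=c_2/n$, $|\sigma|<\eta^{-1/2}$.

They agree at $\sigma=0$, $|\zeta|<R_\nu$, by uniqueness in the larger ball. Any $w$ in the ball satisfies
$$|w-w_{\rm sol}(\zeta)|\le2\|J_0^{-1}\|\,|\Phi_k(\zeta,w)|,\tag{11}$$
since $|w-w_{\rm sol}|\le|w-\mathcal Tw|+|\mathcal Tw-\mathcal Tw_{\rm sol}|\le\|J_0^{-1}\||\Phi_k(\zeta,w)|+\frac12|w-w_{\rm sol}|$. By the choice of $c_2$, $w(\zeta)$ lies in the ball for real $|\zeta|<r_\nu$, resp. $|\zeta|<R_\nu$.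

**Step 2: comparison on the small disc.** Here we show that $\tilde f$ minus the solution without $T_\nu$ is the linear response $L_\nu$, up to an error of order $\eta^{3/2}$. Let $g_\nu(\zeta,\sigma)$ be the first coordinate of $w_{\nu,\sigma}(\zeta)$; for $\sigma=0$ we use the solution on $|\zeta|<r_\nu$.

(i) For real $|\zeta|<R_\nu$, $\Phi_{k_1}(\zeta,w(\zeta))=(\Phi_{k_1}-\Phi_H)(\zeta,w(\zeta))=O(\epsilon_\nu)$, as $k_1$ and $H$ differ by the bumps beyond $\nu$. By (11), $\Delta_3:=\tilde f-g_\nu(\cdot,1)$ is $O(\epsilon_\nu)$ on $(-R_\nu,R_\nu)$, and it is bounded by $C$ on $|\zeta|<R_\nu$. By (10) and (9), $|\Delta_3|\le C\epsilon_\nu^{1/3}\le C\eta^2$ on $|\zeta|\le R_\nu/2$.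

(ii) For $|\zeta|<R_\nu$, $w_{\nu,0}(\zeta)$ lies in the ball of radius $\frac1{4n}$, and by (3)
$$\Phi_{k_\sigma}(\zeta,w_{\nu,0}(\zeta))=(\Phi_{k_\sigma}-\Phi_{k_0})(\zeta,w_{\nu,0}(\zeta))=O(|\sigma|\eta n^d).$$
So by (11) $|g_\nu(\zeta,\sigma)-g_\nu(\zeta,0)|\le C\eta^{1/2}n^d$ for $|\sigma|<\eta^{-1/2}$. By Cauchy's estimates the $k$-th Taylor coefficient in $\sigma$, $k\ge1$, is at most $C\eta^{1/2}n^d\eta^{k/2}$. Summing over $k\ge2$ at $\sigma=1$,
$$|g_\nu(\zeta,1)-g_\nu(\zeta,0)-L_\nu(\zeta)|\le C\eta^{3/2}n^d,\qquad L_\nu:=\partial_\sigma g_\nu(\cdot,0).$$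

Put $\Delta_1:=\tilde f-g_\nu(\cdot,0)$, which is holomorphic and bounded by $C$ on $|\zeta|<r_\nu$. Since $\Delta_1=\Delta_3+g_\nu(\cdot,1)-g_\nu(\cdot,0)$,
$$|L_\nu-\Delta_1|\le C\eta^{3/2}n^d\qquad(|\zeta|\le R_\nu/2).\tag{12}$$

**Step 3: $L_\nu$ continues meromorphically to the large disc.** We find its poles. Differentiating $\Phi_{k_\sigma}(\zeta,w_{\nu,\sigma}(\zeta))=0$ at $\sigma=0$,
$$L_\nu=-\sum_{\rho',j}A^\nu_{\rho'j}(\zeta)\,T_\nu^{(j)}(z^\nu_{\rho'}(\zeta)),\qquad A^\nu_{\rho'j}=e_1^T(\partial_w\Phi_{H_\nu^-})^{-1}\partial_{\lambda_{\rho'j}}\hat P,\tag{13}$$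
evaluated along $(\zeta,w_{\nu,0}(\zeta))$ with $\lambda=((H_\nu^-)^{(j)}(z^\nu_{\rho'}))$, where $z^\nu_{\rho'}(\zeta)$ is the corresponding coordinate of $(\tilde x_0+\zeta e,w_{\nu,0}(\zeta))$. The functions $A^\nu_{\rho'j}$, $z^\nu_{\rho'}$ do not involve $T_\nu$. They are holomorphic and bounded by $C$ on $|\zeta|<r_\nu$, because $\|(\partial_w\Phi_{H_\nu^-})^{-1}\|\le2\|J_0^{-1}\|$ by Step 1. Moreover $|z^\nu_{\rho'}(\zeta)-t^0_{\rho'}|\le\frac1{4n_{\nu-1}}\le Cr_\nu$.

By (11), $|w_{\nu,0}(0)-w_0|\le C(\eta n^{d+2}+\epsilon_\nu)$. Since the derivatives of $\Phi_{H_\nu^-}$ at $(0,w_0)$ tend to those of $\Phi_H$ and second derivatives are bounded, as $\nu\to\infty$ we get $A^\nu_{\rho'j}(0)\to A_{\rho'j}(\tilde x_0)$ and, by implicit differentiation, $(z^\nu_\rho)'(0)\to y_1$. Write $z^\nu=z^\nu_\rho$; then $|z^\nu(0)-\tau|\le C(\eta n^{d+2}+\epsilon_\nu)=o(1/n)$. Cauchy's estimates (for $z^\nu-\tau=O(r_\nu)$ and $A^\nu_{\rho j}=O(1)$ on $|\zeta|<r_\nu$) give, for $|\zeta|\le r_\nu/2$,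
$$|(z^\nu)'(\zeta)-(z^\nu)'(0)|\le C|\zeta|/r_\nu,\qquad|A^\nu_{\rho j}(\zeta)-A^\nu_{\rho j}(0)|\le C|\zeta|/r_\nu.\tag{14}$$
Hence, with $r'=c_3r_\nu$ and $c_3\le\frac12$ small, on $|\zeta|<r'$ we have $|(z^\nu)'-y_1|\le|y_1|/2$. Integrating along segments,
$$\tfrac12|y_1||\zeta-\zeta'|\le|z^\nu(\zeta)-z^\nu(\zeta')|\le\tfrac32|y_1||\zeta-\zeta'|.\tag{15}$$
By Rouché's theorem (compare $z^\nu-v$ with $z^\nu-z^\nu(0)$ on circles $|\zeta|=r''<r'$) the image of $|\zeta|<r'$ contains the disc about $z^\nu(0)$ of radius $\frac12|y_1|r'$. As $nr'\to\infty$ by (9), there are unique $\zeta_\pm$ in $|\zeta|<r'$ with $z^\nu(\zeta_\pm)=t_\pm:=\tau\pm i/n$, and by (15)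
$$|\zeta_\pm|\le\frac3{|y_1|n},\qquad|\zeta_+-\zeta_-|\ge\frac4{3|y_1|n}.$$
By (1), $T_\nu^{(j)}(z^\nu(\zeta))$ is meromorphic on $|\zeta|<r'$ with poles only at $\zeta_\pm$, of order $j+1$. For $\rho'\ne\rho$, $z^\nu_{\rho'}$ stays at distance $\ge c$ from $\tau$, so by (1) $T_\nu^{(j)}(z^\nu_{\rho'})$ is holomorphic and $O(\eta)$ on $|\zeta|<r'$. This is the localization already seen in Section 6. Thus (13) extends $L_\nu$ meromorphically to $|\zeta|<r'$, with poles at most at $\zeta_\pm$, of order $\le d+1$.

**Step 4: an upper bound on a circle around $\zeta_+$.** Here the large gap between $n_{\nu-1}$ and $n_\nu$ pays off. Let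
$$E=[n^2(\zeta-\zeta_+)(\zeta-\zeta_-)]^{d+1}(L_\nu-\Delta_1),$$
which is holomorphic on $|\zeta|<r'$. We have two bounds.

On $|\zeta|=r'/2$, (15) gives $n|z^\nu(\zeta)-t_\pm|\ge c\,nr'\ge1$, so $|T_\nu^{(j)}(z^\nu)|\le C\eta n^j$, hence $|L_\nu|\le C$ and $|E|\le Cn^{2d+2}$. On $|\zeta|\le R_\nu/2$, $n|\zeta-\zeta_\pm|\le C$, so $|E|\le C\eta^{3/2}n^d$ by (12).

Hadamard's three circles theorem says that the logarithm of $\max_{|\zeta|=R}|E|$ is a convex function of $\log R$. Use the radii
$$\frac{c_2}{2n}=\frac{R_\nu}2,\qquad\frac4{|y_1|n},\qquad\frac{r'}2=\frac{c_2c_3}{2n_{\nu-1}}$$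
(if $\frac4{|y_1|n}\le\frac{c_2}{2n}$ use the second bound directly). For $|\zeta|\le\frac4{|y_1|n}$ we obtain
$$|E(\zeta)|\le(C\eta^{3/2}n^d)^{1-\alpha}(Cn^{2d+2})^\alpha,\qquad0\le\alpha\le\frac C{\log(n_\nu/n_{\nu-1})-C}\to0.$$
Indeed the ratio of the middle to the small radius is constant, and that of the large to the small is $c_3n_\nu/n_{\nu-1}$. Once $\frac32(1-\alpha)\ge\frac{11}8$, (9) gives $|E|\le\eta^{5/4}$ there for large $\nu$.

Let $\gamma$ be the circle $|\zeta-\zeta_+|=\frac1{2|y_1|n}$. It lies in the disc $|\zeta|\le\frac4{|y_1|n}$, the point $\zeta_-$ is outside it, and on it $n|\zeta-\zeta_\pm|\ge\frac1{2|y_1|}$ (for $\zeta_-$ because $\frac43-\frac12>\frac12$). Hence $|L_\nu-\Delta_1|\le C\eta^{5/4}$ on $\gamma$ and, $\Delta_1$ being holomorphic on and inside $\gamma$,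
$$\Big|\oint_\gamma(\zeta-\zeta_+)^{d'}L_\nu\,d\zeta\Big|=\Big|\oint_\gamma(\zeta-\zeta_+)^{d'}(L_\nu-\Delta_1)\,d\zeta\Big|\le C\eta_\nu^{5/4}.\tag{16}$$

**Step 5: a lower bound for the same integral.** The factor $(\zeta-\zeta_+)^{d'}$ is there to single out the term with $j=d'$. We compute the contributions of the terms of (13).

Terms with $\rho'\ne\rho$ are holomorphic on and inside $\gamma$ and contribute $0$.

For the terms with $\rho$: since $1+in(t-\tau)=in(t-t_+)$ and $(-i)^jn^j(in)^{-j-1}=\frac{(-1)^j}{in}$, (1) gives
$$T_\nu^{(j)}(z^\nu(\zeta))=\frac\eta2\,\frac{j!(-1)^j}{in}\,(z^\nu(\zeta)-t_+)^{-j-1}+(\text{holomorphic on and inside }\gamma).$$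
By (15), $z^\nu(\zeta)-t_+=(\zeta-\zeta_+)u(\zeta)$ with $u$ holomorphic and zero-free on and inside $\gamma$, $\frac12|y_1|\le|u|\le\frac32|y_1|$, $u(\zeta_+)=(z^\nu)'(\zeta_+)$. Terms with $j<d'$ contribute $0$, as $(\zeta-\zeta_+)^{d'}$ cancels the pole.

The term $j=d'$ has a simple pole after multiplication and contributes
$$-2\pi i\,\frac\eta2\,\frac{d'!(-1)^{d'}}{in}\,A^\nu_{\rho d'}(\zeta_+)\,u(\zeta_+)^{-d'-1}.$$
By (14), $|A^\nu_{\rho d'}(\zeta_+)-A^\nu_{\rho d'}(0)|\le C|\zeta_+|/r_\nu\le Cn_{\nu-1}/n_\nu\to0$, so $A^\nu_{\rho d'}(\zeta_+)\to A_{\rho d'}(\tilde x_0)\ne0$. So the modulus of this contribution is $\ge c\,\eta/n$.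

Terms with $d'<j\le d$ have poles of higher order, but their coefficients are tiny. For real $|\zeta|<r'$ we have $A_{\rho j}(\tilde x_0+\zeta e)=0$ by the choice of $d'$. By (11) with $k=H_\nu^-$,
$$|w_{\nu,0}(\zeta)-w(\zeta)|\le C|\Phi_{H_\nu^-}(\zeta,w(\zeta))|\le C\delta,\qquad\delta=\eta n^{d+2}+\epsilon_\nu,$$
and $|(H_\nu^-)^{(i)}-H^{(i)}|\le C\delta$ on $\mathbb R$ for $i\le d+1$. So $|A^\nu_{\rho j}(\zeta)|=|A^\nu_{\rho j}(\zeta)-A_{\rho j}(\tilde x_0+\zeta e)|\le C\delta$ on this real interval; here the bound on derivatives of $H_\nu^-$ of order up to $d+2$ in the strip is used. By (10), $|A^\nu_{\rho j}|\le C\delta^{1/3}$ on $|\zeta|\le r'/2$. On $\gamma$, (15) gives $n|z^\nu-t_\pm|\ge\frac14$, so $|T_\nu^{(j)}(z^\nu)|\le C\eta n^j$. The contribution is $\le C\eta\,\delta^{1/3}n^d=o(\eta/n)$ by (9).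

Hence $\big|\oint_\gamma(\zeta-\zeta_+)^{d'}L_\nu\,d\zeta\big|\ge c\,\eta_\nu/n_\nu$. With (16) this gives $c\le C\eta_\nu^{1/4}n_\nu$, which is false for large $\nu$ by (9). This proves Lemma 7. $\square$

## 11. Critical values: from zero response to Theorem C

Let $f$ be analytic on $U$ and fix a quadruple from Proposition 6, with $\hat P$ as in Section 10. We forget that $\lambda$ came from $H$ and treat it as a free variable, keeping only the vanishing of the response. Let
$$Y=\{(\tilde x,w,\lambda):\hat P(\tilde x,w,\lambda)=0,\ \exists\ell\in\mathbb R^r:\ \ell\,\partial_w\hat P=e_1^T,\ \ell\,\partial_\lambda\hat P=0\},$$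
with derivatives of $\hat P$ taken at $(\tilde x,w,\lambda)$. This set is $\mathbb R_{\exp}$-definable. In the example $\hat P=(w-x)(1+\lambda^2)$ of Section 10, $Y=\{w=x\}$ with $\lambda$ arbitrary: $\lambda$ is not determined, but $w$ is.

**Step 1: $(\tilde x,\theta(\tilde x),\lambda(\tilde x))\in Y$ for $\tilde x\in O$.** So $Y$ sees our function. By the chain rule
$$J=\partial_w\hat P+\sum_{\rho,j}\partial_{\lambda_{\rho j}}\hat P\;H^{(j+1)}(z_\rho)\,\partial_wz_\rho,$$
where $\partial_wz_\rho$ is a unit row vector or $0$. Take $\ell=\ell(\tilde x)$. Then $\ell J=e_1^T$ and $\ell\,\partial_{\lambda_{\rho j}}\hat P=A_{\rho j}=0$ by Lemma 7. Hence $\ell\,\partial_w\hat P=e_1^T$.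

**Step 2: for each $\tilde x$ the coordinate $w_1$ takes finitely many values on the fibre $Y_{\tilde x}$.** Decompose $Y_{\tilde x}$ into finitely many $C^1$ cells; any two points of a cell are joined by a piecewise $C^1$ path in it. Along such a path $(w(u),\lambda(u))$,
$$0=\frac d{du}\hat P=\partial_w\hat P\,w'+\partial_\lambda\hat P\,\lambda'.$$
Multiplying on the left by a vector $\ell$ as in the definition of $Y$ at the given point gives $w_1'=0$. So $w_1$ is constant on each cell.

**Step 3: removing the parameters $w^b$.** The values in Step 2 depend on $\tilde x=(p,w^b)$, and we want finitely many for each $p$. For $p\in\mathbb R^n$ let $V_p^O$ be the set of $v\in\mathbb R$ such that $\{w^b\in\mathbb R^s:v\in w_1(Y_{(p,w^b)})\}$ has nonempty interior (is nonempty, if $s=0$). The set $\{(w^b,v):v\in w_1(Y_{(p,w^b)})\}$ has finite fibres over $w^b$ by Step 2, hence dimension $\le s$. If the $\mathbb R_{\exp}$-definable set $V_p^O$ were infinite, it would have dimension $1$, and the set just named would have dimension $\ge s+1$. So $V_p^O$ is finite.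

If $p\in\pi(O)$, then $O_p=\{w^b:(p,w^b)\in O\}$ is open and nonempty. By Step 1, $f(p)=\theta_1(p,w^b)\in w_1(Y_{(p,w^b)})$ for all $w^b\in O_p$. So $f(p)\in V_p^O$.

Let $V$ be the union of the sets $V^O=\{(p,v):v\in V^O_p\}$ over the finitely many quadruples. It is $\mathbb R_{\exp}$-definable with finite fibres, and $f(p)\in V_p$ for all $p\in\bigcup\pi(O)$, which is dense in $U$. This proves Theorem C, and with Sections 5 and 7 it proves Theorem B and the Corollary. $\square$
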